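\title{The tail constant of a convolution power of an infinitely divisible distribution}

\begin{abstract}
Let $\mu$ be an infinitely divisible distribution on $\mathbb{R}$ whose tail satisfies $\overline{\mu}(x+a)\sim e^{-\gamma a}\,\overline{\mu}(x)$ for all $a$, where $\gamma\ge 0$. Suppose that for a single $t>0$, $t\neq1$, the tail of the convolution power $\mu^{t*}$ is asymptotic to $c\,\overline{\mu}$ with $0<c<\infty$. We prove that then $m=\int e^{\gamma x}\mu(dx)$ is finite and $c=t\,m^{t-1}$. The value of $c$ comes from a two-sided bound: $t\,m^{t-1}$ lies between the lower and the upper limit of $\overline{\mu^{t*}}/\overline{\mu}$ whenever $m<\infty$ and all exponential moments of order greater than $\gamma$ are infinite. We also show that the hypothesis forces $\overline{\mu^{s*}}\sim s\,m^{s-1}\overline{\mu}$ for every $s>0$, so that it characterizes convolution equivalence.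
\end{abstract}

\section{The question and the results}\label{sec:intro}

For a finite measure $\mu$ on $\mathbb{R}$ we write $\overline{\mu}(x)=\mu((x,\infty))$ for its tail and $\widehat{\mu}(\theta)=\int_{\mathbb{R}}e^{\theta x}\mu(dx)$ for its exponential moment of order $\theta\ge0$; for a probability distribution $\widehat{\mu}(\theta)\in(0,\infty]$. The relation $f\sim g$ means that $f(x)/g(x)\to1$ as $x\to\infty$. For $\gamma\ge0$, a distribution $\mu$ belongs to the class $\mathcal{L}(\gamma)$ if $\overline{\mu}(x)>0$ for every $x\in\mathbb{R}$ and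
\[
\overline{\mu}(x+a)\sim e^{-\gamma a}\,\overline{\mu}(x)\qquad\text{for every }a\in\mathbb{R}.
\]
If $X$ has law $\mu$, this says that $\mathbb{P}(X>x+a\mid X>x)\to e^{-\gamma a}$ for $a\ge0$: the overshoot over a high level is asymptotically exponential with parameter $\gamma$ when $\gamma>0$, and it escapes to infinity when $\gamma=0$. A distribution $\mu$ is \emph{convolution equivalent}, written $\mu\in\mathcal{S}(\gamma)$, if $\mu\in\mathcal{L}(\gamma)$, $\widehat{\mu}(\gamma)<\infty$ and $\overline{\mu*\mu}\sim2\widehat{\mu}(\gamma)\overline{\mu}$.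

A distribution $\mu$ is infinitely divisible if for every $n$ it is the $n$-fold convolution of some distribution with itself. Its characteristic function has no zeros, and for $t>0$ the $t$-th power of the characteristic function (the continuous version that equals $1$ at $0$) is the characteristic function of an infinitely divisible distribution $\mu^{t*}$, the $t$-th convolution power of $\mu$. It is the law at time $t$ of the L\'evy process whose law at time $1$ is $\mu$. The following question is posed in \cite{source}.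

\medskip
\noindent\textbf{Question.} \emph{Let $\gamma\ge0$ and let $\mu\in\mathcal{L}(\gamma)$ be infinitely divisible. Suppose that $\overline{\mu^{t*}}\sim c\,\overline{\mu}$ for some $t\in(0,1)\cup(1,\infty)$ and $c\in(0,\infty)$. Is it true that $\widehat{\mu}(\gamma)<\infty$ and $c=t\,\widehat{\mu}(\gamma)^{t-1}$?}
\medskip

The proposed value of $c$ comes from a heuristic. Put $m=\widehat{\mu}(\gamma)$, let $t=n$ be an integer and let $X_1,\dots,X_n$ be independent with law $\mu$. One way for the sum to exceed a high level $x$ is that one summand is large and the others add up to a moderate value $y$. There are $n$ choices for the large summand, and $\overline{\mu}(x-y)\approx e^{\gamma y}\overline{\mu}(x)$, so these events have total probability about $n\,\overline{\mu}(x)\int e^{\gamma y}\mu^{(n-1)*}(dy)=n\,m^{n-1}\overline{\mu}(x)$. For a general time $t$, let the L\'evy process reach the level $x$ by one large jump. Jumps larger than $u$ occur at rate $\overline{\nu}(u)$, where $\nu$ is the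 L\'evy measure, and the rest of the path contributes the factor $m^t$. This suggests $\overline{\mu^{t*}}(x)\approx t\,m^{t}\,\overline{\nu}(x)$, and the quotient of the expressions for $t$ and for $1$ is $t\,m^{t-1}$. The heuristic ignores the event that two summands, or two jumps, are both large. The hypothesis only bounds the probability of that event by a multiple of $\overline{\mu}(x)$, so it might add a positive amount to $c$. The content of the question is that it does not.

\begin{example}[the guess is correct]\label{ex:ig}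
Let $\gamma\ge0$ and, for $s>0$ and $x>0$,
\[
p_s(x)=\frac{s}{\sqrt{2\pi}}\,x^{-3/2}\exp\Big(s\sqrt{2\gamma}-\gamma x-\frac{s^2}{2x}\Big).
\]
We use the identity $\int_0^\infty s\,x^{-3/2}e^{-s^2/(2x)-\beta x}\,dx=\sqrt{2\pi}\,e^{-s\sqrt{2\beta}}$. To prove it for $\beta>0$, put $b=\sqrt{2\beta}$ and $u=b\,x^{1/2}-s\,x^{-1/2}$, so that the exponent is $-u^2/2-sb$ and $2\,du=(b\,x^{-1/2}+s\,x^{-3/2})\,dx$. The substitution $x\mapsto s^2/(b^2x)$ changes the sign of $u$ and exchanges the measures $s\,x^{-3/2}dx$ and $b\,x^{-1/2}dx$, so $\int_0^\infty s\,x^{-3/2}e^{-u^2/2}dx=\int_{\mathbb{R}}e^{-u^2/2}du=\sqrt{2\pi}$. Both sides of the identity are analytic for $\operatorname{Re}\beta>0$ and continuous for $\operatorname{Re}\beta\ge0$, so it holds for $\operatorname{Re}\beta\ge0$. Taking $\beta=\gamma-i\xi$ shows that $p_s$ is a probability density with characteristic function $\exp\{s(\sqrt{2\gamma}-\sqrt{2(\gamma-i\xi)})\}$. Hence the law $\mu$ with density $p_1$ is infinitely divisible and $\mu^{s*}$ has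 density $p_s$; taking $\beta=0$ gives $m=e^{\sqrt{2\gamma}}$. As $x\to\infty$, $p_1(x+a)/p_1(x)\to e^{-\gamma a}$ and $p_s(x)/p_1(x)\to s\,e^{(s-1)\sqrt{2\gamma}}=s\,m^{s-1}$. By l'H\^opital's rule the tails have the same limiting ratios. So $\mu\in\mathcal{S}(\gamma)$ and $\overline{\mu^{s*}}\sim s\,m^{s-1}\overline{\mu}$ for all $s>0$.
\end{example}

\begin{example}[the restrictions on $t$ and $c$]\label{ex:exp}
Let $\mu$ be the exponential law with parameter $\gamma>0$. Then $\mu\in\mathcal{L}(\gamma)$ and $m=\infty$, and $\mu^{t*}$ has density $\gamma^tx^{t-1}e^{-\gamma x}/\Gamma(t)$. The ratio of the densities of $\mu^{t*}$ and $\mu$ is $(\gamma x)^{t-1}/\Gamma(t)$, so $\overline{\mu^{t*}}/\overline{\mu}$ tends to $0$, $1$ or $\infty$ according as $t<1$, $t=1$ or $t>1$. Thus $m<\infty$ does not follow from $\mu\in\mathcal{L}(\gamma)$, and it can fail if $t=1$, $c=0$ or $c=\infty$ is allowed.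
\end{example}

The answer to the question is yes.

\begin{theorem}\label{thm:A}
Let $\gamma\ge0$ and let $\mu\in\mathcal{L}(\gamma)$ be infinitely divisible, with $\overline{\mu^{t*}}\sim c\,\overline{\mu}$ for some $t\in(0,1)\cup(1,\infty)$ and $c\in(0,\infty)$. Then $m=\widehat{\mu}(\gamma)<\infty$ and $c=t\,m^{t-1}$.
\end{theorem}

The finiteness of $m$ follows from Fatou's lemma. The value of $c$ is read off from a two-sided bound that assumes neither $\mu\in\mathcal{L}(\gamma)$ nor the existence of a limit.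

\begin{theorem}\label{thm:B}
Let $\gamma\ge0$ and let $\mu$ be infinitely divisible, with $m=\widehat{\mu}(\gamma)<\infty$ and $\widehat{\mu}(\gamma+\varepsilon)=\infty$ for all $\varepsilon>0$. Then for every $t>0$
\[
\liminf_{x\to\infty}\frac{\overline{\mu^{t*}}(x)}{\overline{\mu}(x)}\ \le\ t\,m^{t-1}\ \le\ \limsup_{x\to\infty}\frac{\overline{\mu^{t*}}(x)}{\overline{\mu}(x)}.
\]
\end{theorem}

Once $c$ is known, the behavior of the single power $\mu^{t*}$ determines that of all powers.

\begin{theorem}\label{thm:C}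
Let $\gamma\ge0$, let $\mu$ be infinitely divisible and put $m=\widehat{\mu}(\gamma)$. The following are equivalent:
\begin{itemize}
\item[(i)] $\mu\in\mathcal{S}(\gamma)$;
\item[(ii)] $\mu\in\mathcal{L}(\gamma)$ and $\overline{\mu^{t*}}\sim c\,\overline{\mu}$ for some $t\in(0,1)\cup(1,\infty)$ and $c\in(0,\infty)$;
\item[(iii)] $\mu\in\mathcal{L}(\gamma)$, $m<\infty$ and $\overline{\mu^{s*}}\sim s\,m^{s-1}\overline{\mu}$ for every $s>0$.
\end{itemize}
\end{theorem}

An infinitely divisible $\mu\in\mathcal{S}(\gamma)$ satisfies the hypotheses of Theorem~\ref{thm:B} (Lemma~\ref{lem:L}(b) below), and by (iii) both bounds are attained for it. Such $\mu$ exist for every $\gamma\ge0$ by Example~\ref{ex:ig}, so the constants in Theorem~\ref{thm:B} are sharp.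

Section~\ref{sec:tools} collects the tools. Section~\ref{sec:model} proves the simplest case of Theorem~\ref{thm:B} by hand, and Section~\ref{sec:B} proves it in general. Theorems~\ref{thm:A} and~\ref{thm:C} are proved in Sections~\ref{sec:A} and~\ref{sec:C}.

\section{Standard facts and elementary tail estimates}\label{sec:tools}

By the L\'evy--Khintchine formula, an infinitely divisible $\mu$ has characteristic function $\xi\mapsto e^{\Psi(i\xi)}$, where
\begin{equation}\label{eq:LK}
\Psi(w)=\tfrac12\sigma^2w^2+bw+\int_{\mathbb{R}}\big(e^{wx}-1-wx\,\mathbf{1}_{[-1,1]}(x)\big)\,\nu(dx),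
\end{equation}
$\sigma^2\ge0$, $b\in\mathbb{R}$, and the L\'evy measure $\nu$ satisfies $\nu(\{0\})=0$ and $\int\min(1,x^2)\,\nu(dx)<\infty$. Every such triple $(\sigma^2,b,\nu)$ occurs. The power $\mu^{s*}$ has characteristic function $e^{s\Psi(i\xi)}$; hence $\mu^{s*}*\mu^{r*}=\mu^{(s+r)*}$ and $(\mu^{s*})^{r*}=\mu^{sr*}$. We use three textbook facts.

\medskip
\noindent\textbf{(F) Exponential moments} \cite[Theorem 25.17]{Sato}. Let $\theta\ge0$. Then $\widehat{\mu^{s*}}(\theta)<\infty$ for some $s>0$ if and only if this holds for all $s>0$, if and only if $\int_{(1,\infty)}e^{\theta x}\nu(dx)<\infty$. In that case $\widehat{\mu^{s*}}(\theta)=\widehat{\mu}(\theta)^s$, and for real $\xi$ the integral $\int e^{(\theta+i\xi)x}\mu^{s*}(dx)$ is the exponential of a finite complex number, hence is not $0$.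

\medskip
\noindent\textbf{(W) Wiener's theorem.} If $f\in L^1(\mathbb{R})$ has a Fourier transform without zeros and $v\in L^\infty(\mathbb{R})$ satisfies $v*f\equiv0$, then $v=0$ almost everywhere.

\medskip
\noindent\textbf{(H) Helly's selection theorem.} If $f_n\colon\mathbb{R}\to[0,\infty)$ are nonincreasing and $\sup_nf_n(y)<\infty$ for each $y$, then there are a subsequence and a nonincreasing right-continuous $f$ such that $f_n(y)\to f(y)$ along the subsequence at every continuity point $y$ of $f$.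

\medskip
For finite measures $\rho,\eta$ we have $\overline{\rho*\eta}(x)=\int\overline{\rho}(x-y)\,\eta(dy)$. Restricting the integral to $y\ge-B$, where $\overline{\rho}(x-B-y)\ge\overline{\rho}(x)$, shows that a convolution factor cannot have a much heavier tail than the convolution:
\begin{equation}\label{eq:factor}
\eta([-B,\infty))\ge\tfrac12\quad\Longrightarrow\quad\overline{\rho}(x)\le2\,\overline{\rho*\eta}(x-B)\quad\text{for all }x\in\mathbb{R}.
\end{equation}

The definition of $\mathcal{L}(\gamma)$ concerns one shift at a time. The next lemma gives a bound that is uniform in the shift, at the price of a slightly larger exponent.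

\begin{lemma}\label{lem:L}
Let $\mu\in\mathcal{L}(\gamma)$ and $\theta>\gamma$.
\begin{itemize}
\item[(a)] There is $C<\infty$ with $\overline{\mu}(x-z)\le Ce^{\theta z}\,\overline{\mu}(x)$ for all $x\in\mathbb{R}$ and $z\ge0$.
\item[(b)] We have $e^{\theta x}\,\overline{\mu}(x)\to\infty$ as $x\to\infty$, and $\widehat{\mu}(\theta)=\infty$.
\item[(c)] If $\rho$ is a distribution with $\overline{\rho}\sim c\,\overline{\mu}$, $c\in(0,\infty)$, then $\rho\in\mathcal{L}(\gamma)$.
\end{itemize}
\end{lemma}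

\begin{proof}
(a) Since $\overline{\mu}(x-1)/\overline{\mu}(x)\to e^{\gamma}$, there is $x_0$ with $\overline{\mu}(x-1)\le e^{\theta}\overline{\mu}(x)$ for $x\ge x_0$. We show that $C=e^{\theta}/\overline{\mu}(x_0)$ works. If $x-z\ge x_0$, the points $x,x-1,\dots,x-\lfloor z\rfloor$ all lie in $[x_0,\infty)$, so $\overline{\mu}(x-z)\le\overline{\mu}(x-\lfloor z\rfloor-1)\le e^{\theta(z+1)}\overline{\mu}(x)$. If $x-z<x_0\le x$, the first case with the shift $x-x_0<z$ gives $\overline{\mu}(x_0)\le e^{\theta(z+1)}\overline{\mu}(x)$, so $\overline{\mu}(x-z)\le1\le Ce^{\theta z}\overline{\mu}(x)$. If $x<x_0$, then $\overline{\mu}(x-z)\le1\le\overline{\mu}(x)/\overline{\mu}(x_0)$.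

(b) Apply (a) with an exponent $\theta'\in(\gamma,\theta)$ and $z=x\ge0$: $\overline{\mu}(0)\le Ce^{\theta'x}\overline{\mu}(x)$. Therefore $e^{\theta x}\overline{\mu}(x)\ge C^{-1}\overline{\mu}(0)e^{(\theta-\theta')x}\to\infty$, and $\widehat{\mu}(\theta)\ge e^{\theta x}\overline{\mu}(x)$ for every $x$.

(c) The tail $\overline{\rho}$ is positive for large $x$, hence everywhere, and $\overline{\rho}(x+a)/\overline{\rho}(x)$ has the same limit as $\overline{\mu}(x+a)/\overline{\mu}(x)$.
\end{proof}

\section{A model case: $t=2$, $\gamma=0$, infinite mean}\label{sec:model}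

Theorem~\ref{thm:B} gives no information at a fixed $x$. It says that the ratio of the tails cannot stay above, or stay below, the level $t\,m^{t-1}$ by a fixed margin. Such a statement follows if some averages of the ratio, which put less and less weight on bounded sets, converge to $t\,m^{t-1}$. So we integrate the tails.

Let $\gamma=0$, so that $m=1$, let $t=2$, and let $X,Y$ be independent with law $\mu$. Assume that $\mathbb{E}X^+=\infty$. Put
\[
A_n(1)=\mathbb{E}[X^+\wedge n]=\int_0^n\overline{\mu}(x)\,dx,\qquad A_n(2)=\mathbb{E}[(X+Y)^+\wedge n]=\int_0^n\overline{\mu*\mu}(x)\,dx .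
\]
The inequality $(x+y)^+\wedge n\le x^+\wedge n+y^+\wedge n$ gives $A_n(2)\le2A_n(1)$. In the other direction, fix $B>0$ and let $p_B=\mathbb{P}(|Y|\le B)$. For $x>0$ the events $\{X>x+B,\ |Y|\le B\}$ and $\{Y>x+B,\ |X|\le B\}$ are disjoint and contained in $\{X+Y>x\}$, so $\overline{\mu*\mu}(x)\ge2p_B\,\overline{\mu}(x+B)$ and
\[
A_n(2)\ge2p_B\int_B^{n+B}\overline{\mu}(x)\,dx\ge2p_B\,(A_n(1)-B).
\]
Since $A_n(1)\to\infty$ and $p_B\to1$ as $B\to\infty$, we obtain $A_n(2)/A_n(1)\to2$. If $\overline{\mu*\mu}\ge l\,\overline{\mu}$ on $[x_0,\infty)$, then $A_n(2)\ge l\,(A_n(1)-x_0)$, so $l\le2$. If $\overline{\mu*\mu}\le u\,\overline{\mu}$ on $[x_0,\infty)$, then $A_n(2)\le x_0+u\,A_n(1)$, so $u\ge2$. This is Theorem~\ref{thm:B} in the present case.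

Two properties of the functional $A_n$ were used: it is nearly additive under convolution, and it diverges as $n\to\infty$, so that the additive errors $B$ and $x_0$ disappear. Three things must change in general.
\begin{itemize}
\item If $\gamma>0$, we reweight $\mu^{s*}$ by $e^{\gamma x}$. This preserves the convolution structure and leaves a distribution with no exponential moment.
\item If the mean is finite, $A_n(1)$ stays bounded, and $x$ must be replaced by a heavier weight $W(x)$ that is still nearly additive. For $W(x)=xe^{g(x)}$ with $g$ subadditive, $W(x+y)\le W(x)e^{g(y)}+W(y)e^{g(x)}$ for $x,y\ge0$. So we need $\mathbb{E}\,W(X^+)=\infty$ while $\mathbb{E}\,e^{g(X^+)}$ is finite and close to $1$.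
\item If $t$ is not an integer, we compare both $\mu^{t*}$ and $\mu$ with $\mu^{(1/q)*}$ and approximate $t$ by fractions $p/q$.
\end{itemize}

\section{The two-sided bound}\label{sec:B}

In this section $\mu$ satisfies the hypotheses of Theorem~\ref{thm:B}. Since $\widehat{\mu}(\gamma+1)=\infty$, the support of $\mu$ is unbounded above and $\overline{\mu}>0$ everywhere.

\subsection{Exponential tilting}

By (F), $\rho_s(dx)=m^{-s}e^{\gamma x}\mu^{s*}(dx)$ is a probability distribution for each $s>0$. For bounded measurable $f$,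
\[
\iint f(x+y)\,\rho_s(dx)\rho_r(dy)=m^{-s-r}\iint f(x+y)e^{\gamma(x+y)}\mu^{s*}(dx)\mu^{r*}(dy)=\int f\,d\rho_{s+r},
\]
so $\rho_s*\rho_r=\rho_{s+r}$. This semigroup is all that the proof uses of infinite divisibility. Let $Z_s$ denote a random variable with law $\rho_s$ and put $Z=Z_1^+$. For every $\varepsilon>0$,
\begin{equation}\label{eq:heavy}
\mathbb{E}e^{\varepsilon Z}\ge\mathbb{E}e^{\varepsilon Z_1}=m^{-1}\widehat{\mu}(\gamma+\varepsilon)=\infty .
\end{equation}

\subsection{A weight at the edge of integrability}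

Call $g\colon[0,\infty)\to[0,\infty)$ \emph{admissible} if it is concave and nondecreasing, $g(0)=0$, and $g(x+b)-g(x)\to0$ as $x\to\infty$ for each $b>0$. An admissible $g$ is continuous on $(0,\infty)$, and it is subadditive: by concavity $g(x+y)-g(x)\le g(y)-g(0)=g(y)$. Subadditivity will give the upper bound for the functional, and the vanishing increments the lower bound.

\begin{lemma}\label{lem:weight}
Let $Z\ge0$ be a random variable with $\mathbb{E}e^{\varepsilon Z}=\infty$ for all $\varepsilon>0$. There is a continuous admissible $h$ with $\mathbb{E}e^{h(Z)}=2$ and $\mathbb{E}[Ze^{h(Z)}]=\infty$.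
\end{lemma}

The construction is in the style of Denisov, Foss and Korshunov. The function $h$ is piecewise linear. Its $k$-th piece adds exactly $2^{-k}$ to $\mathbb{E}e^{h(Z)}$ and lies to the right of $2^k$, so that the extra factor $Z$ turns this small contribution into one of size at least $1$.

\begin{proof}
Put $x_0=0$, $h(0)=0$, $\varepsilon_0=1$. Let $k\ge1$ and suppose that $h$ is defined on $[0,x_{k-1}]$. Put $\eta_k=\min(\varepsilon_{k-1},1/k)$, $e_{k-1}=\mathbb{E}e^{h(Z\wedge x_{k-1})}$ and, for $\varepsilon\ge0$ and $x\ge x_{k-1}$,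
\[
\Phi(\varepsilon,x)=\mathbb{E}\exp\{h(Z\wedge x_{k-1})+\varepsilon\,(Z\wedge x-Z\wedge x_{k-1})\}.
\]
As $x\to\infty$, $\Phi(\eta_k,x)$ increases to $\mathbb{E}\exp\{h(Z\wedge x_{k-1})+\eta_k(Z-x_{k-1})^+\}\ge e^{-\eta_kx_{k-1}}\mathbb{E}e^{\eta_kZ}=\infty$. Choose $x_k\ge\max(2^{k+1},x_{k-1}+1)$ with $\Phi(\eta_k,x_k)>e_{k-1}+2^{-k}$. The map $\varepsilon\mapsto\Phi(\varepsilon,x_k)$ is continuous on $[0,\eta_k]$ by bounded convergence and equals $e_{k-1}$ at $0$. So there is $\varepsilon_k\in(0,\eta_k)$ with $\Phi(\varepsilon_k,x_k)=e_{k-1}+2^{-k}$. Extend $h$ continuously to $[0,x_k]$ with slope $\varepsilon_k$ on $[x_{k-1},x_k]$. The exponent in $\Phi(\varepsilon_k,x_k)$ is then $h(Z\wedge x_k)$, so $e_k=e_{k-1}+2^{-k}$.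

Since $x_k\to\infty$, this defines $h$ on $[0,\infty)$. The slopes are positive and decrease to $0$, so $h$ is admissible. As $e_0=1$, monotone convergence gives $\mathbb{E}e^{h(Z)}=1+\sum_{k\ge1}2^{-k}=2$. The difference $e^{h(Z\wedge x_k)}-e^{h(Z\wedge x_{k-1})}$ vanishes on $\{Z\le x_{k-1}\}$ and is at most $e^{h(Z)}$ elsewhere. Hence for $k\ge2$
\[
\mathbb{E}[Ze^{h(Z)};Z>x_{k-1}]\ge x_{k-1}(e_k-e_{k-1})=x_{k-1}2^{-k}\ge1 .
\]
If $Ze^{h(Z)}$ were integrable, the left side would tend to $0$.
\end{proof}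

Let $h$ be given by Lemma~\ref{lem:weight} for $Z=Z_1^+$, which is possible by \eqref{eq:heavy}. We claim that
\begin{equation}\label{eq:hfinite}
\mathbb{E}e^{h(Z_s^+)}<\infty\qquad\text{for }0<s\le1 .
\end{equation}
For $s<1$ take $Z_s$ and $Z_{1-s}$ independent, so that their sum has law $\rho_1$, and choose $B\ge0$ with $\mathbb{P}(Z_{1-s}\ge-B)>0$. From $x^+\le(x-B)^++B$ and subadditivity, $h((x-B)^+)\ge h(x^+)-h(B)$. Therefore $2=\mathbb{E}e^{h(Z_1^+)}\ge e^{-h(B)}\,\mathbb{P}(Z_{1-s}\ge-B)\,\mathbb{E}e^{h(Z_s^+)}$.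

The expectation in \eqref{eq:hfinite} is finite, but we need it close to $1$. Shifting $h$ achieves this without losing the divergence. For $j\in\mathbb{N}$ let $h_j(x)=h(x+j)-h(j)$. Each $h_j$ is continuous and admissible. We have $h_j\le h$ by subadditivity, $h_j\ge h-h(j)$ by monotonicity, and $h_j\to0$ pointwise as $j\to\infty$ because the increments of $h$ vanish. By dominated convergence and \eqref{eq:hfinite},
\begin{equation}\label{eq:phi}
\varphi_j(s):=\mathbb{E}e^{h_j(Z_s^+)}\to1\quad(j\to\infty)\ \text{ for }0<s\le1,\qquad\mathbb{E}[Ze^{h_j(Z)}]\ge e^{-h(j)}\,\mathbb{E}[Ze^{h(Z)}]=\infty .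
\end{equation}

\subsection{Almost additive functionals}

Fix $j$ until the last lines of the proof of Theorem~\ref{thm:B}. For $n\in\mathbb{N}$ put
\[
W(x)=xe^{h_j(x)}\ \ (x\ge0),\qquad w_n(x)=W(x^+\wedge n)\ \ (x\in\mathbb{R}),\qquad A_n(s)=\mathbb{E}\,w_n(Z_s).
\]
The function $W$ is continuous and nondecreasing, $0\le A_n(s)\le W(n)$, and $A_n(1)\uparrow\infty$ as $n\to\infty$ by \eqref{eq:phi}.

\begin{lemma}\label{lem:additive}
Let $k\ge1$ be an integer.
\begin{itemize}
\item[(a)] For $0<s\le1$ and all $n$, $A_n(ks)\le k\,\varphi_j(s)^{k-1}A_n(s)$.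
\item[(b)] For $s_1,\dots,s_k>0$ and $\delta\in(0,1)$ there is a constant $C$, independent of $n$, such that $A_n(s_1+\dots+s_k)\ge(1-\delta)\sum_{i=1}^kA_n(s_i)-C$ for all $n$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $X_1,\dots,X_k$ be independent, $X_i$ with law $\rho_{s_i}$ (all $s_i=s$ in (a)). Then $S=X_1+\dots+X_k$ has law $\rho_{s_1+\dots+s_k}$.

(a) Put $a_i=X_i^+\wedge n$. Then $S^+\wedge n\le\sum_ia_i$: either some $a_i$ equals $n$, or $\sum_ia_i=\sum_iX_i^+\ge S^+$. By monotonicity of $W$ and subadditivity of $h_j$,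
\[
w_n(S)\le\Big(\sum_ia_i\Big)\prod_le^{h_j(a_l)}=\sum_iW(a_i)\prod_{l\ne i}e^{h_j(a_l)}\le\sum_iw_n(X_i)\prod_{l\ne i}e^{h_j(X_l^+)} .
\]
Take expectations and use independence.

(b) Choose $B>0$ with $\mathbb{P}(|X_l|\le B\text{ for all }l)\ge1-\delta/2$ and put $b=kB$. We compare $W((x-b)\wedge n)$ with $W(x\wedge n)$ for $x>b$, uniformly in $n$. First, $(1-b/x)(x\wedge n)=(x-b)\wedge(1-b/x)n\le(x-b)\wedge n$. Second,
\[
h_j(x\wedge n)-h_j((x-b)\wedge n)\le h_j(x)-h_j(x-b),
\]
because the left side is $0$ if $n\le x-b$, and otherwise $(x-b)\wedge n=x-b$ and $h_j(x\wedge n)\le h_j(x)$. Hence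
\[
W((x-b)\wedge n)\ge\Big(1-\frac bx\Big)e^{-(h_j(x)-h_j(x-b))}\,W(x\wedge n),
\]
and the factor in front of $W(x\wedge n)$ does not depend on $n$ and tends to $1$ as $x\to\infty$. Choose $K>b$ such that it is at least $1-\delta/2$ for $x\ge K$. The events $E_i=\{X_i>K,\ |X_l|\le B\text{ for }l\ne i\}$ are disjoint since $K>B$. On $E_i$ we have $S\ge X_i-b>0$, so $w_n(S)\ge(1-\delta/2)w_n(X_i)$. By independence,
\[
\mathbb{E}[w_n(S);E_i]\ge(1-\delta/2)^2\,\mathbb{E}[w_n(X_i);X_i>K]\ge(1-\delta)A_n(s_i)-W(K),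
\]
where we used $w_n\le W(K)$ on $(-\infty,K]$. Summing over $i$ gives the claim with $C=kW(K)$.
\end{proof}

If $s\mapsto A_n(s)$ were exactly additive, it would be linear and $A_n(t)/A_n(1)$ would equal $t$. The next lemma is the approximate version.

\begin{lemma}\label{lem:ratio}
Let $t>0$ and let $p,q\ge1$ be integers. Then
\[
\limsup_{n\to\infty}\frac{A_n(t)}{A_n(1)}\le\frac pq\,\varphi_j(1/q)^{p-1}\ \text{ if }\frac pq>t,\qquad\liminf_{n\to\infty}\frac{A_n(t)}{A_n(1)}\ge\frac pq\,\varphi_j(1/q)^{1-q}\ \text{ if }\frac pq<t .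
\]
\end{lemma}

\begin{proof}
Write $\varphi=\varphi_j(1/q)$, fix $\delta\in(0,1)$, and let $C_1,C_2,C_3$ denote constants independent of $n$. Let $p/q>t$. Lemma~\ref{lem:additive}(b) applied to $p/q=t+(p/q-t)$ and to $1=1/q+\dots+1/q$, and Lemma~\ref{lem:additive}(a) applied with $k=p$, give
\[
(1-\delta)A_n(t)\le A_n(p/q)+C_1,\qquad A_n(p/q)\le p\,\varphi^{p-1}A_n(1/q),\qquad(1-\delta)\,q\,A_n(1/q)\le A_n(1)+C_2 .
\]
Dividing by $A_n(1)\to\infty$ bounds the upper limit by $(1-\delta)^{-2}(p/q)\varphi^{p-1}$. Let $p/q<t$. Part (b) applied to $t=1/q+\dots+1/q+(t-p/q)$ and part (a) with $k=q$ give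
\[
A_n(t)\ge(1-\delta)\,p\,A_n(1/q)-C_3,\qquad A_n(1)\le q\,\varphi^{q-1}A_n(1/q),
\]
so the lower limit is at least $(1-\delta)(p/q)\varphi^{1-q}$. Let $\delta\to0$.
\end{proof}

\subsection{From the functionals to the tails}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The function $\psi_n(x)=e^{\gamma x}w_n(x)$ is continuous, nondecreasing and zero on $(-\infty,0]$, so $\psi_n(y)=\int_0^\infty\mathbf{1}\{x<y\}\,d\psi_n(x)$. By the definition of $\rho_s$ and Fubini's theorem,
\[
m^sA_n(s)=\int\psi_n\,d\mu^{s*}=\int_0^\infty\overline{\mu^{s*}}(x)\,d\psi_n(x).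
\]
For $x_0>0$ the part of this integral over $[0,x_0]$ is at most $\psi_n(x_0)\le e^{\gamma x_0}W(x_0)=:M(x_0)$, a bound that does not depend on $n$.

Let $L$ and $U$ be the lower and the upper limit of $\overline{\mu^{t*}}/\overline{\mu}$. If $0\le l<L$, then $\overline{\mu^{t*}}\ge l\,\overline{\mu}$ on some half-line $[x_0,\infty)$ with $x_0>0$, so $m^tA_n(t)\ge l\,(mA_n(1)-M(x_0))$. If $u>U$, then $\overline{\mu^{t*}}\le u\,\overline{\mu}$ on some such half-line, so $m^tA_n(t)\le M(x_0)+u\,mA_n(1)$. Divide by $A_n(1)\to\infty$ and let $l\uparrow L$, $u\downarrow U$: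
\[
L\,m^{1-t}\le\liminf_{n\to\infty}\frac{A_n(t)}{A_n(1)},\qquad\limsup_{n\to\infty}\frac{A_n(t)}{A_n(1)}\le U\,m^{1-t}
\]
(there is nothing to prove if $L=0$ or $U=\infty$). With Lemma~\ref{lem:ratio}, $L\,m^{1-t}\le(p/q)\varphi_j(1/q)^{p-1}$ whenever $p/q>t$, and $U\,m^{1-t}\ge(p/q)\varphi_j(1/q)^{1-q}$ whenever $p/q<t$. The left sides do not depend on $j$. Letting $j\to\infty$ and using \eqref{eq:phi}, and then letting $p/q\to t$, we obtain $L\,m^{1-t}\le t\le U\,m^{1-t}$.
\end{proof}

\begin{remark}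
The hypothesis $\widehat{\mu}(\gamma+\varepsilon)=\infty$ provides the weight of Lemma~\ref{lem:weight}. Without it no such weight exists: an admissible $g$ satisfies $g(x)=o(x)$, so $\mathbb{E}e^{\varepsilon Z}<\infty$ for one $\varepsilon>0$ implies $\mathbb{E}[Ze^{g(Z)}]<\infty$. The theorem itself fails as well. For the standard normal law $\mu$ the ratio of the densities of $\mu^{t*}$ and $\mu$ is $t^{-1/2}\exp\{(1-1/t)x^2/2\}$, so $\overline{\mu^{t*}}/\overline{\mu}$ tends to $\infty$ for $t>1$ and to $0$ for $t<1$, while $t\,m^{t-1}\in(0,\infty)$.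
\end{remark}

\section{The value of the constant}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We check the hypotheses of Theorem~\ref{thm:B}; this is the only use of $\mu\in\mathcal{L}(\gamma)$. Lemma~\ref{lem:L}(b) gives $\widehat{\mu}(\gamma+\varepsilon)=\infty$ for all $\varepsilon>0$. To prove $m<\infty$, let first $t>1$ and write $\mu^{t*}=\mu*\mu^{(t-1)*}$. By Fatou's lemma,
\[
c=\lim_{x\to\infty}\int\frac{\overline{\mu}(x-y)}{\overline{\mu}(x)}\,\mu^{(t-1)*}(dy)\ge\int e^{\gamma y}\mu^{(t-1)*}(dy).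
\]
Since $c<\infty$, (F) gives $m<\infty$. Let now $t<1$. Then $\mu^{t*}\in\mathcal{L}(\gamma)$ by Lemma~\ref{lem:L}(c), and $\mu=\mu^{t*}*\mu^{(1-t)*}$, so
\[
\frac1c=\lim_{x\to\infty}\int\frac{\overline{\mu^{t*}}(x-y)}{\overline{\mu^{t*}}(x)}\,\mu^{(1-t)*}(dy)\ge\int e^{\gamma y}\mu^{(1-t)*}(dy).
\]
Since $c>0$, (F) gives $m<\infty$ again. Theorem~\ref{thm:B} applies, and both its lower and its upper limit equal $c$. Hence $c=t\,m^{t-1}$.
\end{proof}

\section{From one power to all powers}\label{sec:C}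

In Theorem~\ref{thm:C}, (i) implies (ii) with $t=2$ and $c=2m$, and (iii) implies (i) with $s=2$. It remains to prove that (ii) implies (iii).

It suffices to treat $t>1$. Indeed, let $t<1$ and $\mu'=\mu^{t*}$. Then $\mu'\in\mathcal{L}(\gamma)$ by Lemma~\ref{lem:L}(c), and $\overline{(\mu')^{(1/t)*}}=\overline{\mu}\sim c^{-1}\overline{\mu'}$ with $1/t>1$. Statement (iii) for $\mu'$ gives $\widehat{\mu'}(\gamma)<\infty$, so $m<\infty$ and $\widehat{\mu'}(\gamma)=m^t$ by (F), and it gives $\overline{\mu^{r*}}=\overline{(\mu')^{(r/t)*}}\sim(r/t)\,m^{r-t}\,\overline{\mu'}$ for all $r>0$. Dividing by the case $r=1$ yields $\overline{\mu^{r*}}\sim r\,m^{r-1}\overline{\mu}$.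

From now on $\mu$ satisfies (ii) with $t>1$. By Theorem~\ref{thm:A}, $m<\infty$ and $c=t\,m^{t-1}$.

\subsection{The idea in the compound Poisson case}\label{sub:idea}

Let $\gamma=0$ and let $\mu$ be compound Poisson with L\'evy measure $\nu$ of total mass $\lambda$ on $(0,\infty)$, so that $\overline{\mu^{s*}}(x)=e^{-s\lambda}\sum_{k\ge1}\frac{s^k}{k!}\overline{\nu^{k*}}(x)$ for $x\ge0$. The $k$-th term comes from paths with $k$ jumps. Suppose, for this discussion only, that the limits $\beta_k=\lim\overline{\nu^{k*}}/\overline{\mu}$ exist and can be summed. Then $\overline{\mu^{s*}}/\overline{\mu}\to e^{-s\lambda}q(s)$ with $q(s)=\sum_{k\ge1}\beta_ks^k/k!$. We know two values, $q(1)=e^{\lambda}$ and $q(t)=te^{t\lambda}$, and we want $q(s)=se^{s\lambda}$ for all $s$. Two values do not determine a power series. But the coefficients are nonnegative, and the linear term cancels in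
\[
\sum_{k\ge2}(t^k-t)\frac{\beta_k}{k!}=q(t)-t\,q(1)=t\,(e^{t\lambda}-e^{\lambda}).
\]
If $\lambda$ is small, all terms with $k\ge2$ are small, $\beta_1$ is close to $1$, and $e^{-s\lambda}q(s)$ is close to $s$ for $s\le t$.

To make $\lambda$ small we keep in the compound Poisson part only the jumps larger than a high level $a$. This has a price: the rest of the process is a convolution factor, which must be removed; Wiener's theorem does this. The limits $\beta_k$ need not exist a priori, so we take them along subsequences. Finally, the range $s\le t$ has to be extended by a separate argument.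

\subsection{A priori bounds and the large jumps}

\begin{lemma}\label{lem:dom}
For every $s>0$ there is $C_s<\infty$ with $\overline{\mu^{s*}}\le C_s\,\overline{\mu}$ on $\mathbb{R}$.
\end{lemma}

\begin{proof}
For $s=t$ the bound holds on some half-line $[x_1,\infty)$ by (ii), and for $x<x_1$ we have $\overline{\mu^{t*}}(x)\le1\le\overline{\mu}(x)/\overline{\mu}(x_1)$. If the bound holds for $r$, then
\[
\overline{\mu^{(r+t-1)*}}(x)=\int\overline{\mu^{r*}}(x-y)\,\mu^{(t-1)*}(dy)\le C_r\int\overline{\mu}(x-y)\,\mu^{(t-1)*}(dy)=C_r\,\overline{\mu^{t*}}(x)\le C_rC_t\,\overline{\mu}(x).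
\]
So it holds for $r=1+k(t-1)$, $k\ge0$, which is arbitrarily large. If it holds for $r$ and $s<r$, choose $B\ge0$ with $\mu^{(r-s)*}([-B,\infty))\ge\frac12$. By \eqref{eq:factor}, $\overline{\mu^{s*}}(x)\le2C_r\,\overline{\mu}(x-B)$, and Lemma~\ref{lem:L}(a) bounds this by a multiple of $\overline{\mu}(x)$.
\end{proof}

For $a\in\mathbb{N}$ let $\nu_a$ be the restriction of $\nu$ to $(a,\infty)$, and put $\lambda_a=\nu_a(\mathbb{R})$ and $I_a=\int_{(a,\infty)}e^{\gamma x}\nu(dx)$. By (F), $I_1<\infty$, so $0\le\lambda_a\le I_a\to0$ as $a\to\infty$. Let $\kappa_a$ be the infinitely divisible law with the same $\sigma^2$ and $b$ as $\mu$ in \eqref{eq:LK} and with L\'evy measure $\nu|_{(-\infty,a]}$. Since $a\ge1$, the exponent of $\mu$ is that of $\kappa_a$ plus $\int(e^{wx}-1)\nu_a(dx)$, and $\exp\{s\int(e^{i\xi x}-1)\nu_a(dx)\}$ is the characteristic function of $e^{-s\lambda_a}(\delta_0+Q_{s,a})$, where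
\[
Q_{s,a}=\sum_{k\ge1}\frac{s^k}{k!}\,\nu_a^{k*}.
\]
Therefore
\begin{equation}\label{eq:split}
\mu^{s*}=e^{-s\lambda_a}\big(\kappa_a^{s*}+\kappa_a^{s*}*Q_{s,a}\big).
\end{equation}
The L\'evy measure of $\kappa_a$ vanishes on $(a,\infty)$, so (F) applies to $\kappa_a$ with every $\theta\ge0$: all the moments $\widehat{\kappa_a^{s*}}(\theta)$ are finite, and $\int e^{(\gamma+i\xi)x}\kappa_a^{s*}(dx)\ne0$ for real $\xi$. Since $1+\widehat{Q_{s,a}}(\gamma)=\sum_{k\ge0}(sI_a)^k/k!=e^{sI_a}$, integrating $e^{\gamma x}$ in \eqref{eq:split} gives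
\begin{equation}\label{eq:kappa}
e^{-s\lambda_a}\,\widehat{\kappa_a^{s*}}(\gamma)=m^se^{-sI_a}.
\end{equation}
Moreover, for all $s>0$ and $a\in\mathbb{N}$ there is $C_{s,a}<\infty$ with
\begin{equation}\label{eq:Q}
\overline{Q_{s,a}}\le C_{s,a}\,\overline{\mu}\quad\text{on }\mathbb{R}.
\end{equation}
To see this, choose $B\ge0$ with $\kappa_a^{s*}([-B,\infty))\ge\frac12$. By \eqref{eq:factor}, \eqref{eq:split} and Lemma~\ref{lem:dom}, $\overline{Q_{s,a}}(x)\le2e^{s\lambda_a}\overline{\mu^{s*}}(x-B)\le2e^{s\lambda_a}C_s\,\overline{\mu}(x-B)$, and Lemma~\ref{lem:L}(a) applies.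

\subsection{Limits along a subsequence}

Let $x_n\to\infty$ be an arbitrary sequence. In \eqref{eq:split} the tail of $Q_{s,a}$ is averaged over shifts, so we must follow the normalized tails at all the points $x_n+y$. Put
\[
\beta^{(n)}_{k,a}(y)=\frac{\overline{\nu_a^{k*}}(x_n+y)}{\overline{\mu}(x_n)},\qquad M(y)=\sup_n\frac{\overline{\mu}(x_n+y)}{\overline{\mu}(x_n)},
\]
where $M(y)<\infty$ because the quotient converges to $e^{-\gamma y}$. The $k$-th term of $Q_{2s,a}$ is at most the whole sum, so \eqref{eq:Q} gives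
\begin{equation}\label{eq:geom}
\frac{s^k}{k!}\,\beta^{(n)}_{k,a}(y)\le2^{-k}C_{2s,a}M(y)\qquad\text{for all }n,k .
\end{equation}
By (H) and a diagonal argument there is a subsequence, still written $x_n$, such that for \emph{all} $a,k\in\mathbb{N}$ the functions $\beta^{(n)}_{k,a}$ converge to a nonincreasing right-continuous $\beta_{k,a}$ at its continuity points. For fixed $y$ and large $n$ we have $x_n+y>a$, so $\beta^{(n)}_{1,a}(y)=\overline{\nu}(x_n+y)/\overline{\mu}(x_n)$ with $\overline{\nu}(x)=\nu((x,\infty))$. Thus any two of the functions $\beta_{1,a}$ agree outside a countable set, and by right-continuity everywhere; we write $\beta_1$ for this function. Let $E_a$ be the countable set of all discontinuities of the functions $\beta_{k,a}$, $k\ge1$, and put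
\[
q_{s,a}(y)=\sum_{k\ge1}\frac{s^k}{k!}\,\beta_{k,a}(y).
\]

\begin{lemma}\label{lem:limit}
Let $s>0$ and $a\in\mathbb{N}$. The function $q_{s,a}$ is nonincreasing and right-continuous, and $0\le q_{s,a}(y)\le C_{s,a}e^{-\gamma y}$. For every $y$ with $\kappa_a^{s*}(y-E_a)=0$, hence for all but countably many $y$,
\begin{equation}\label{eq:limit}
\lim_{n\to\infty}\frac{\overline{\mu^{s*}}(x_n+y)}{\overline{\mu}(x_n)}=e^{-s\lambda_a}\int q_{s,a}(y-z)\,\kappa_a^{s*}(dz).
\end{equation}
\end{lemma}

\begin{proof}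
Put $q^{(n)}(y)=\overline{Q_{s,a}}(x_n+y)/\overline{\mu}(x_n)=\sum_k\frac{s^k}{k!}\beta^{(n)}_{k,a}(y)$. For $y\notin E_a$, \eqref{eq:geom} and dominated convergence in $k$ give $q^{(n)}(y)\to q_{s,a}(y)$, and \eqref{eq:Q} gives $q_{s,a}(y)\le C_{s,a}e^{-\gamma y}$. As $y'\downarrow y$, each $\beta_{k,a}(y')$ increases to $\beta_{k,a}(y)$, so $q_{s,a}$ is right-continuous by monotone convergence, and the bound extends to all $y$. By \eqref{eq:split},
\[
\frac{\overline{\mu^{s*}}(x_n+y)}{\overline{\mu}(x_n)}=e^{-s\lambda_a}\left[\frac{\overline{\kappa_a^{s*}}(x_n+y)}{\overline{\mu}(x_n)}+\int q^{(n)}(y-z)\,\kappa_a^{s*}(dz)\right].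
\]
The first term tends to $0$, because $\overline{\kappa_a^{s*}}(x)\le\widehat{\kappa_a^{s*}}(\gamma+1)e^{-(\gamma+1)x}$ and $e^{(\gamma+1)x}\overline{\mu}(x)\to\infty$ by Lemma~\ref{lem:L}(b). In the second term, $q^{(n)}(y-z)\le C_{s,a}\overline{\mu}(x_n+y-z)/\overline{\mu}(x_n)$. This is at most $C_{s,a}M(y)$ for $z\le0$ by monotonicity, and at most $C_{s,a}Ce^{(\gamma+1)z}M(y)$ for $z\ge0$ by Lemma~\ref{lem:L}(a). The bound is $\kappa_a^{s*}$-integrable; this is where the moments of $\kappa_a^{s*}$ beyond order $\gamma$ are needed. The integrand converges unless $z\in y-E_a$, so dominated convergence gives \eqref{eq:limit} when $\kappa_a^{s*}(y-E_a)=0$. This condition fails only if $y=z+e$ with $e\in E_a$ and $z$ an atom of $\kappa_a^{s*}$, which leaves countably many $y$.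
\end{proof}

\subsection{Deconvolution at $s=1$ and $s=t$}

For $s\in\{1,t\}$ the left side of \eqref{eq:limit} is known for every $y$: since $\mu\in\mathcal{L}(\gamma)$, it equals $c_se^{-\gamma y}$ with $c_1=1$ and $c_t=t\,m^{t-1}$. So \eqref{eq:limit} is a convolution equation for $q_{s,a}$. A multiple of $e^{-\gamma y}$ solves it, and we show that this is the only solution of size $O(e^{-\gamma y})$.

\begin{lemma}\label{lem:deconv}
For all $a\in\mathbb{N}$ and $y\in\mathbb{R}$,
\begin{equation}\label{eq:two}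
q_{1,a}(y)=m^{-1}e^{I_a}e^{-\gamma y},\qquad q_{t,a}(y)=t\,m^{-1}e^{tI_a}e^{-\gamma y}.
\end{equation}
Moreover $E_a=\emptyset$, so \eqref{eq:limit} holds for all $y\in\mathbb{R}$ and $s>0$.
\end{lemma}

\begin{proof}
Let $s\in\{1,t\}$. Put $\eta(dz)=e^{\gamma z}\kappa_a^{s*}(dz)$, a finite measure of mass $\widehat{\kappa_a^{s*}}(\gamma)$, and $d=c_se^{s\lambda_a}/\widehat{\kappa_a^{s*}}(\gamma)$; by \eqref{eq:kappa}, $d=c_sm^{-s}e^{sI_a}$. The function $v(y)=e^{\gamma y}q_{s,a}(y)-d$ is measurable and bounded by Lemma~\ref{lem:limit}. For all but countably many $y$, \eqref{eq:limit} gives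
\[
\int v(y-z)\,\eta(dz)=e^{\gamma y}\int q_{s,a}(y-z)\,\kappa_a^{s*}(dz)-c_se^{s\lambda_a}=0 .
\]
Since (W) concerns integrable functions, we smooth $\eta$. Let $f_0$ be the standard normal density and $f(y)=\int f_0(y-z)\,\eta(dz)$. Then $f\in L^1(\mathbb{R})$, its Fourier transform $e^{-\xi^2/2}\int e^{(\gamma+i\xi)x}\kappa_a^{s*}(dx)$ has no zeros, and $v*f=(v*\eta)*f_0\equiv0$ by Fubini's theorem. By (W), $v=0$ almost everywhere, and by right-continuity everywhere. Thus $q_{s,a}(y)=c_sm^{-s}e^{sI_a}e^{-\gamma y}$, which is \eqref{eq:two}.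

For each $k$, both $\beta_{k,a}/k!$ and $q_{1,a}-\beta_{k,a}/k!$ are nonincreasing, so a jump of $\beta_{k,a}/k!$ would produce a jump of at least the same size in $q_{1,a}$. As $q_{1,a}$ is continuous, $E_a=\emptyset$.
\end{proof}

\subsection{The powers $s\le t$}

We carry out the computation of Subsection~\ref{sub:idea}. Subtract $t$ times the first identity in \eqref{eq:two} from the second. The terms with $k=1$ cancel:
\[
\sum_{k\ge2}(t^k-t)\frac{\beta_{k,a}(y)}{k!}=t\,m^{-1}\big(e^{tI_a}-e^{I_a}\big)e^{-\gamma y}.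
\]
For $k\ge2$ we have $t\le t^{k-1}$, that is, $t^k-t\ge(1-t^{-1})t^k$. Hence
\begin{equation}\label{eq:small}
\sum_{k\ge2}\frac{t^k}{k!}\,\beta_{k,a}(y)\le\eta_ae^{-\gamma y},\qquad\eta_a:=\frac{t\,m^{-1}(e^{tI_a}-e^{I_a})}{1-t^{-1}}\to0\quad(a\to\infty).
\end{equation}
Here Theorem~\ref{thm:A} enters: with a general $c$ the difference $q_{t,a}-t\,q_{1,a}$ would tend to $(c\,m^{-t}-t\,m^{-1})e^{-\gamma y}$, which vanishes exactly when $c=t\,m^{t-1}$.

For $0<s\le t$ we have $s^k\le t^k$, so \eqref{eq:small} gives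
\begin{equation}\label{eq:lin}
s\,\beta_1(y)\le q_{s,a}(y)\le s\,\beta_1(y)+\eta_ae^{-\gamma y}.
\end{equation}
Take $s=1$, use \eqref{eq:two} and let $a\to\infty$: since $\beta_1$ does not depend on $a$, $\beta_1(y)=m^{-1}e^{-\gamma y}$. Now insert \eqref{eq:lin} into \eqref{eq:limit} with $y=0$ and use \eqref{eq:kappa}:
\[
s\,m^{-1}\cdot m^se^{-sI_a}\le\lim_{n\to\infty}\frac{\overline{\mu^{s*}}(x_n)}{\overline{\mu}(x_n)}\le(s\,m^{-1}+\eta_a)\,m^se^{-sI_a}.
\]
The subsequence was chosen to serve all $a$, so we may let $a\to\infty$, and the limit equals $s\,m^{s-1}$. Every sequence $x_n\to\infty$ has a subsequence with this limit. Therefore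
\begin{equation}\label{eq:uptot}
\overline{\mu^{s*}}\sim s\,m^{s-1}\,\overline{\mu}\qquad\text{for }0<s\le t .
\end{equation}

\subsection{The powers $s>t$}

The bound \eqref{eq:small} says nothing about $\sum_{k\ge2}s^k\beta_{k,a}/k!$ for $s>t$. We extend the range by convolving with $\mu^{\delta*}$, $\delta\le t-1$. The delicate part of the tail of $\mu^{T*}*\mu^{\delta*}$ is proportional to the same part of the tail of $\mu*\mu^{\delta*}$, and the latter is known from \eqref{eq:uptot} because $1+\delta\le t$.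

\begin{lemma}\label{lem:step}
Let $T\ge t$ and suppose that $\overline{\mu^{r*}}\sim r\,m^{r-1}\overline{\mu}$ for all $r\in(0,T]$. Then the same holds for all $r\in(0,T+t-1]$.
\end{lemma}

\begin{proof}
Let $0<\delta\le t-1$ and $G=\mu^{\delta*}$. Then $\overline{G}\sim\delta m^{\delta-1}\overline{\mu}$, and $G\in\mathcal{L}(\gamma)$ by Lemma~\ref{lem:L}(c). Let $F\in\{\mu,\mu^{T*}\}$, let $X,Y$ be independent with laws $F,G$, and let $D>0$. Split $\{X+Y>x\}$ according to whether $Y\le x-D$ or $Y>x-D$. The second part is the event $\{Y>x-(X\wedge D)\}$, so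
\[
\overline{F*G}(x)=J_F(x)+\int\overline{G}\big(x-(z\wedge D)\big)F(dz),\qquad J_F(x)=\int_{(-\infty,x-D]}\overline{F}(x-y)\,G(dy).
\]
The quotient $\overline{G}(x-(z\wedge D))/\overline{G}(x)$ tends to $e^{\gamma(z\wedge D)}$ and is at most $\overline{G}(x-D)/\overline{G}(x)$, which is bounded for large $x$. By dominated convergence the second term divided by $\overline{\mu}(x)$ tends to $\delta m^{\delta-1}m_D(F)$, where $m_D(F)=\int e^{\gamma(z\wedge D)}F(dz)$. For $F=\mu$ the left side is $\overline{\mu^{(1+\delta)*}}$ with $1+\delta\le T$, so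
\[
\frac{J_\mu(x)}{\overline{\mu}(x)}\to(1+\delta)m^{\delta}-\delta m^{\delta-1}m_D(\mu)\qquad(x\to\infty).
\]
In $J_F$ the tail $\overline{F}$ is evaluated only at points $x-y\ge D$. With $\varepsilon_D=\sup_{u\ge D}\big|\overline{\mu^{T*}}(u)/\overline{\mu}(u)-Tm^{T-1}\big|$ we therefore have $|J_{\mu^{T*}}-Tm^{T-1}J_\mu|\le\varepsilon_DJ_\mu$. Taking $F=\mu^{T*}$, we find that every limit point of $\overline{\mu^{(T+\delta)*}}(x)/\overline{\mu}(x)$ as $x\to\infty$ is within $\varepsilon_D(1+\delta)m^\delta$ of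
\[
Tm^{T-1}\big[(1+\delta)m^{\delta}-\delta m^{\delta-1}m_D(\mu)\big]+\delta m^{\delta-1}m_D(\mu^{T*}).
\]
As $D\to\infty$, $\varepsilon_D\to0$, and by monotone convergence and (F), $m_D(\mu)\to m$ and $m_D(\mu^{T*})\to m^T$. The displayed expression tends to $Tm^{T-1}m^{\delta}+\delta m^{\delta-1}m^T=(T+\delta)m^{T+\delta-1}$.
\end{proof}

Starting from \eqref{eq:uptot} and applying Lemma~\ref{lem:step} with $T=t+k(t-1)$, $k=0,1,2,\dots$, we obtain $\overline{\mu^{s*}}\sim s\,m^{s-1}\overline{\mu}$ for every $s>0$. This is (iii), and Theorem~\ref{thm:C} is proved.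

\begin{remark}
The proof also identifies the tail of the L\'evy measure. Since $\beta_1$ is continuous at $0$, $\overline{\nu}(x_n)/\overline{\mu}(x_n)\to\beta_1(0)=m^{-1}$ along the chosen subsequence of any sequence $x_n\to\infty$. Under the equivalent conditions of Theorem~\ref{thm:C} we may take $t=2$, so $\overline{\nu}\sim m^{-1}\overline{\mu}$ and $\overline{\mu^{s*}}\sim s\,m^s\,\overline{\nu}$ for every $s>0$, as the heuristic of one large jump in Section~\ref{sec:intro} predicts.
\end{remark}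

\begin{thebibliography}{9}

\bibitem{source}
\emph{Convolution equivalence and distributions of random sums},
doi:10.1007/s00440-007-0109-7,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00440-007-0109-7.pdf}.

\bibitem{Sato}
Sato, \emph{L\'evy Processes and Infinitely Divisible Distributions}, 1999.

\end{thebibliography}
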